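# Total reflexivity of semidualizing modules is not transitive

## 1. A square-zero matrix over a twelve-dimensional algebra

Fix a field $k$ with more than two elements and an element $\beta\in k\setminus\{0,1\}$. An unadorned $\otimes$ means $\otimes_k$. The whole lecture turns on one matrix,
$$d=\begin{pmatrix} v&\beta x\\ y&z\end{pmatrix},$$
whose entries lie in a commutative $k$-algebra $A$ that we now build. If $V$ is a module over an algebra containing $v,x,y,z$, then $d$ and its transpose act on column vectors in $V^2$ by
$$d(p,q)=(vp+\beta xq,\;yp+zq),\qquad d^T(p,q)=(vp+yq,\;\beta xp+zq).$$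
If $d^2=0$, then $(d^T)^2=(d^2)^T=0$ as well, because the entries commute. We say that $d$ is *exact on $V^2$* when $\ker d=\operatorname{im}d$ there, and similarly for $d^T$. The goal of this section is an algebra $A$ with $d$ exact on $A^2$ and $d^T$ **not** exact on $A^2$.

**The algebra $A_0$.** This is the part of $A$ over which $d$ squares to zero and is exact. Put
$$A_0=k[v,x,y,z]/(v^2,\;z^2,\;xy,\;vx+xz,\;vy+yz,\;vx+y^2,\;vy-x^2).$$
The seven quadrics are linearly independent in the ten-dimensional space of quadratic forms, so $(A_0)_2$ has dimension $3$, with basis $vx,vy,vz$ and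
$$v^2=z^2=xy=0,\quad xz=y^2=-vx,\quad yz=-vy,\quad x^2=vy .$$
Next, $(A_0)_3=0$. It is spanned by products of a variable with $vx,vy,vz$. Multiplication by $v$ kills these three since $v^2=0$, and

- $x\cdot vx=v\cdot x^2=v\cdot vy=0$, $\;x\cdot vy=v\cdot xy=0$, $\;x\cdot vz=v\cdot xz=-v\cdot vx=0$;
- $y\cdot vx=v\cdot xy=0$, $\;y\cdot vy=v\cdot y^2=-v\cdot vx=0$, $\;y\cdot vz=v\cdot yz=-v\cdot vy=0$;
- $z\cdot vx=v\cdot xz=-v\cdot vx=0$, $\;z\cdot vy=v\cdot yz=-v\cdot vy=0$, $\;z\cdot vz=v\cdot z^2=0$.

So $A_0$ has Hilbert function $(1,4,3)$. The relations give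
$$d^2=\begin{pmatrix} v^2+\beta xy&\beta(vx+xz)\\ yv+zy&\beta xy+z^2\end{pmatrix}=0 .$$

The number $3$ is forced by what we want. If an algebra has Hilbert function $(1,4,h)$ and $d$ is exact on its square, then $d$ is injective in degree $0$, so the kernel in degree $1$ has dimension $2$, and $d$ maps degree $1$ (dimension $8$) onto degree $2$ (dimension $2h$). Hence $8-2=2h$.

**$d$ is exact on $A_0^2$.** The matrix $d$ is homogeneous of degree $1$, so we check degree by degree. In degree $0$, $d(1,0)=(v,y)$ and $d(0,1)=(\beta x,z)$ are linearly independent, so $d$ is injective. On $(A_0)_1^2$ the values are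

| | $v$ | $x$ | $y$ | $z$ |
|---|---|---|---|---|
| $d(p,0)$, $p=$ | $(0,vy)$ | $(vx,0)$ | $(vy,-vx)$ | $(vz,-vy)$ |
| $d(0,q)$, $q=$ | $(\beta vx,vz)$ | $(\beta vy,-vx)$ | $(0,-vy)$ | $(-\beta vx,0)$ |

From $(0,vy)$, $(vx,0)$, $(vz,-vy)$ and $(\beta vx,vz)$ we get $(0,vy),(vx,0),(vz,0),(0,vz)$. Subtracting $(\beta vy,-vx)$ from $(vy,-vx)$ leaves $((1-\beta)vy,0)$, and since $\beta\neq1$ this gives $(vy,0)$ and then $(0,vx)$. So $d:(A_0)_1^2\to(A_0)_2^2$ is onto a space of dimension $6$. Its kernel has dimension $8-6=2$. It contains the image of degree $0$, which also has dimension $2$, so the two are equal. In degree $2$ the kernel is everything, and so is the image. Hence $d$ is exact on $A_0^2$. (For $\beta=1$ the vector $(vy,-vx)$ would occur twice and the rank would drop to $5$.)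

**$A_0$ alone does not suffice.** One might hope that $d^T$ already fails on $A_0^2$. It does not. The values of $d^T$ on $(v,0),(x,0),(y,0),(z,0)$ are $(0,\beta vx),(vx,\beta vy),(vy,0),(vz,-\beta vx)$, and on $(0,v),(0,x),(0,y),(0,z)$ they are $(vy,vz),(0,-vx),(-vx,-vy),(-vy,0)$. These yield $(0,vx),(vy,0),(vz,0),(0,vz)$, and the sum of $(vx,\beta vy)$ and $(-vx,-vy)$ is $(0,(\beta-1)vy)$, so again they span all six dimensions. In degree $0$, $d^T(1,0)=(v,\beta x)$ and $d^T(0,1)=(y,z)$ are independent. So $d^T$ is exact on $A_0^2$ by the same count. We must add a piece that breaks the symmetry between $d$ and $d^T$.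

**The module $N$.** This is that piece. Let $N=N_1\oplus N_2$ with bases $a_1,a_2$ of $N_1$ and $b_1,b_2$ of $N_2$, and let
$$va_1=b_1,\quad xa_1=b_2,\quad ya_2=b_1,\quad za_2=b_2,$$
all other products of a variable with a basis vector being $0$. Every variable sends $N$ into $N_2$ and kills $N_2$, so all quadratic monomials act as $0$. The defining relations of $A_0$ are quadratic, hence $N$ is an $A_0$-module. On $N^2$:

- $d$ maps $(a_1,0),(a_2,0),(0,a_1),(0,a_2)$ to $(b_1,0),(0,b_1),(\beta b_2,0),(0,b_2)$. As $\beta\ne0$, $d:N_1^2\to N_2^2$ is bijective, so $\ker d=N_2^2=\operatorname{im}d$ and $d$ is exact on $N^2$.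
- $d^T(a_2,0)=(va_2,\beta xa_2)=(0,0)$, while $d^T(N^2)\subseteq N_2^2$. So $(a_2,0)$ is in the kernel of $d^T$ but not in its image, and $d^T$ is not exact on $N^2$.

**Gluing.** Recall the trivial extension. For a commutative ring $S$ and an $S$-module $M$, the ring $S\ltimes M$ is $S\oplus M$ with $(s,m)(s',m')=(ss',sm'+s'm)$. It contains $S$ as a subring and $M$ as an ideal of square zero with quotient $S$. If $S$ is local with maximal ideal $\mathfrak n$, then $S\ltimes M$ is local with maximal ideal $\mathfrak n\oplus M$ and the same residue field. Example: $k\ltimes k=k[\varepsilon]/(\varepsilon^2)$.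

Put $A=A_0\ltimes N$. It has dimension $8+4=12$. The entries of $d$ lie in $A_0$, and $A^2=A_0^2\oplus N^2$ is a decomposition preserved by $d$ and $d^T$. We have proved the following.

**Lemma 1.** $A$ is a local $k$-algebra of dimension $12$ with residue field $k$, $d^2=0$ over $A$, $d$ is exact on $A^2$, and $d^T$ is not exact on $A^2$.

## 2. What the matrix separates: $A$ from its $k$-dual

The matrix is a device that tells $A$ apart from its dual module. For a finite-dimensional $k$-space $V$ write $V^\vee=\mathrm{Hom}_k(V,k)$. If $V$ is an $A$-module, so is $V^\vee$, by $(af)(p)=f(ap)$. Put $\omega=A^\vee$; it is the injective hull of $k$. We shall use the following textbook facts, which hold for every finite-dimensional commutative local $k$-algebra $A$ with residue field $k$.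

- $\mathrm{Hom}_A(V,\omega)\cong V^\vee$ via $\varphi\mapsto(p\mapsto\varphi(p)(1))$, with inverse $f\mapsto(p\mapsto(a\mapsto f(ap)))$. So $\mathrm{Hom}_A(-,\omega)$ is exact and $\omega$ is injective.
- The map $A\to\mathrm{Hom}_A(\omega,\omega)$, $a\mapsto$ multiplication by $a$, is an isomorphism: followed by $\mathrm{Hom}_A(\omega,\omega)\cong\omega^\vee=A^{\vee\vee}$ it sends $a$ to $f\mapsto(af)(1)=f(a)$, which is the canonical isomorphism $A\to A^{\vee\vee}$.
- The $k$-dual of a complex of finite-dimensional spaces has as homology the $k$-dual of the homology.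

Example: for $T=k[s,t]/(s,t)^2$, the dual basis $1^*,s^*,t^*$ of $\omega_T=T^\vee$ satisfies $ss^*=tt^*=1^*$ and $st^*=ts^*=0$. So $\omega_T$ needs two generators and is not isomorphic to $T$.

**Duality turns $d^T$ into $d$.** For $(f,g)\in\omega^2=(A^2)^\vee$,
$$(f,g)\big(d^T(p,q)\big)=f(vp+yq)+g(\beta xp+zq)=(vf+\beta xg)(p)+(yf+zg)(q),$$
so the $k$-dual of $d^T:A^2\to A^2$ is $d:\omega^2\to\omega^2$. In the same way the $k$-dual of $d:A^2\to A^2$ is $d^T:\omega^2\to\omega^2$.

**$\mathbb Z/2$-graded complexes.** Such a complex $V$ consists of $V_0,V_1$ and maps $\partial:V_0\to V_1$, $\partial:V_1\to V_0$ with both composites zero. It has homology $H_0(V),H_1(V)$ in the two parities. Example: over $k[\varepsilon]/(\varepsilon^2)$, take both components equal to the ring and both maps multiplication by $\varepsilon$; the homology is $0$. Let $F^+$ have both components $A^2$ and both differentials $d$, and let $F^-$ have both components $A^2$ and both differentials $d^T$. Then $F^+\otimes_A\omega$ is $\omega^2$ with differential $d$, and $F^-\otimes_A\omega$ is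 $\omega^2$ with differential $d^T$.

**Lemma 2.**
$$H(F^+)=0,\quad H(F^+\otimes_A\omega)\cong H(F^-)^\vee\ne0,\quad H(F^-)\neq0,\quad H(F^-\otimes_A\omega)\cong H(F^+)^\vee=0. \tag{1}$$
*When nonzero, these homologies are nonzero in both parities. For no $r\ge1$ are $\omega^r$ and $A^r$ isomorphic $A$-modules.*

*Proof.* Line (1) is Lemma 1 together with the duality just computed. The two differentials of each complex agree, so the two parities have equal homology. Finally, $H(F^+\otimes_AA^r)=H(F^+)^r=0$ while $H(F^+\otimes_A\omega^r)=H(F^+\otimes_A\omega)^r\neq0$. $\square$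

A $1\times1$ matrix could never do this. If $a^2=0$ in $A$, the homology of $a$ on $\omega$ is the $k$-dual of the homology of $a$ on $A$, since $(a)^T=(a)$. So $a$ is exact on both or on neither.

In short, $F^+$ detects $\omega$ and ignores $A$, while $F^-$ detects $A$ and ignores $\omega$. Tensoring several of these together will give a complex that detects exactly one module out of a family of $2^n$. That is what destroys transitivity of a relation that we now recall.

## 3. Semidualizing modules and the relation $\trianglerighteq$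

Let $(R,\mathfrak m)$ be a Cohen–Macaulay local ring. All modules are finitely generated.

**Definition.** An $R$-module $C$ is *semidualizing* if the homothety map $R\to\mathrm{Hom}_R(C,C)$, sending $r$ to multiplication by $r$, is an isomorphism and $\mathrm{Ext}^i_R(C,C)=0$ for all $i>0$. It is *dualizing* if moreover it has finite injective dimension.

The module $R$ is semidualizing. If $R$ is a finite-dimensional local $k$-algebra with residue field $k$, the facts of Section 2 say that $R^\vee$ is dualizing. Over $T=k[s,t]/(s,t)^2$ the modules $T$ and $\omega_T$ are semidualizing, while $k$ is not, since $\mathrm{Hom}_T(k,k)=k\not\cong T$.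

**Definition.** For a semidualizing module $C$, an $R$-module $M$ is *totally $C$-reflexive* if

- $\mathrm{Ext}^i_R(M,C)=0$ for all $i>0$,
- $\mathrm{Ext}^i_R(\mathrm{Hom}_R(M,C),C)=0$ for all $i>0$, and
- the natural map $M\to\mathrm{Hom}_R(\mathrm{Hom}_R(M,C),C)$ is an isomorphism.

For semidualizing $C,D$ write $C\trianglerighteq D$ if $C$ is totally $D$-reflexive.

For instance, $k$ is not totally $T$-reflexive over $T=k[s,t]/(s,t)^2$: the socle of $T$ is spanned by $s,t$, so $\mathrm{Hom}_T(k,T)\cong k^2$ and the double dual is $k^4$, not $k$.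

The relation behaves like an order: $R$ is its maximum, and a dualizing module, when there is one, is its minimum. The question, from "Semidualizing Modules and Gorenstein Presentations" (https://leuschke.org/uploads/Research/Champaign-semidual.pdf), is whether it is transitive: if $C\trianglerighteq D$ and $D\trianglerighteq E$, must $C\trianglerighteq E$?

**Cases by hand.** If $C\cong D$ or $D\cong E$ there is nothing to prove. If $C=R$, then $C\trianglerighteq E$ for every semidualizing $E$: we have $\mathrm{Ext}^{>0}_R(R,E)=0$, $\mathrm{Hom}_R(R,E)=E$, $\mathrm{Ext}_R^{>0}(E,E)=0$, and the biduality map is the homothety map $R\to\mathrm{Hom}_R(E,E)$. If $R$ is a finite-dimensional local $k$-algebra with residue field $k$ and $E=R^\vee$, then $C\trianglerighteq E$ for every $C$: $E$ is injective, and $\mathrm{Hom}_R(-,E)\cong(-)^\vee$ turns biduality into $C\cong C^{\vee\vee}$. So a counterexample over such an algebra needs a chain with $C\not\cong R$ and $E\not\cong R^\vee$.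

**Theorem 3.** There are a local ring $R$, finite-dimensional over $k$, and semidualizing $R$-modules $C,D,E$ with $C\trianglerighteq D$ and $D\trianglerighteq E$, but $\mathrm{Ext}_R^q(C,E)\neq0$ for all $q\geq1$. Hence $\trianglerighteq$ is not transitive.

A finite-dimensional local algebra is Artinian, hence Cohen–Macaulay, so the answer to the question is no.

## 4. Composing two dualities, and the Tor that nothing controls

A direct attempt to prove transitivity runs as follows. Let $C\trianglerighteq D\trianglerighteq E$ and put $F=\mathrm{Hom}_R(C,D)$, $G=\mathrm{Hom}_R(D,E)$. Lemma 11 below shows that evaluation gives $C\otimes_RF\cong D$ with $\mathrm{Tor}^R_{>0}(C,F)=0$, and likewise $D\otimes_RG\cong E$ with $\mathrm{Tor}^R_{>0}(D,G)=0$. In derived terms,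
$$E\simeq C\otimes^L_R(F\otimes^L_RG).$$
So the natural candidate for $\mathrm{Hom}_R(C,E)$ is $F\otimes_RG$. If $\mathrm{Tor}^R_{>0}(F,G)=0$ and $F\otimes_RG$ is semidualizing, the argument closes and gives $C\trianglerighteq E$.

It stops at $\mathrm{Tor}^R_i(F,G)$. The hypotheses control $C$ against $F$ and $C\otimes_R F$ against $G$, but say nothing directly about $F$ against $G$. That $C\otimes^L_R(F\otimes_R^LG)$ has homology in degree $0$ only does not force the same for $F\otimes^L_RG$: Nakayama's lemma lets us see the lowest homology of a complex after tensoring with $C$, and only that. Proposition 10 shows that this obstruction is the exact one. So a counterexample should be a ring in which $\mathrm{Tor}_i(F,G)\neq0$ and yet tensoring with $C$ wipes out all the damage.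

## 5. Tensor powers of $A$: every inclusion is a comparison

We need a supply of semidualizing modules. Let $n\ge1$, $[n]=\{1,\dots,n\}$, and $S=A^{\otimes n}$. It is a finite-dimensional commutative algebra. The ideal generated by the maximal ideals of the factors is nilpotent with quotient $k$, so $S$ is local with residue field $k$. For $I\subseteq[n]$ let
$$\omega_I=X_1\otimes\dots\otimes X_n,\qquad X_i=\omega\text{ if }i\in I,\quad X_i=A\text{ if }i\notin I .$$
So $\omega_\varnothing=S$ and $\omega_{[n]}=S^\vee$. If $I\subseteq J$ and $K=J\setminus I$, then in each position at least one of the factors of $\omega_I,\omega_K$ is $A$, so the multiplications $A\otimes_AA\to A$, $\omega\otimes_AA\to\omega$, $A\otimes_A\omega\to\omega$ give a canonical isomorphism $\mu:\omega_I\otimes_S\omega_K\to\omega_J$. It is symmetric: $\mu(w\otimes\kappa)=\mu(\kappa\otimes w)$ when $I$ and $K$ are exchanged.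

**Lemma 4.** For $I\subseteq J$ and $K=J\setminus I$,
$$\mathrm{Ext}^q_S(\omega_I,\omega_J)=0\ (q>0),\qquad \omega_K\xrightarrow{\ \cong\ }\mathrm{Hom}_S(\omega_I,\omega_J),\quad\kappa\mapsto\mu(-\otimes\kappa).\tag{2}$$

*Proof.* The purpose is to reduce to one factor. Let $X_i,Y_i$ be the factors of $\omega_I,\omega_J$, and let $Q_i\to X_i$ be resolutions by finite free $A$-modules. By the Künneth formula over $k$, $Q_1\otimes\dots\otimes Q_n$ is a resolution of $\omega_I$ by finite free $S$-modules. The natural map
$$\mathrm{Hom}_A(Q_1,Y_1)\otimes\dots\otimes\mathrm{Hom}_A(Q_n,Y_n)\to\mathrm{Hom}_S(Q_1\otimes\dots\otimes Q_n,\;Y_1\otimes\dots\otimes Y_n)$$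
is an isomorphism of complexes, because it is one when each $Q_i$ is $A$ and both sides are additive. By Künneth again, $\mathrm{Ext}_S^*(\omega_I,\omega_J)\cong\bigotimes_i\mathrm{Ext}_A^*(X_i,Y_i)$. The pair $(X_i,Y_i)$ is $(\omega,\omega)$ if $i\in I$, $(A,\omega)$ if $i\in K$, and $(A,A)$ if $i\notin J$. By Section 2, $\mathrm{Ext}_A^*(\omega,\omega)=A$, and always $\mathrm{Ext}^*_A(A,Y)=Y$, all in degree $0$. In each case $\mathrm{Hom}_A(X_i,Y_i)$ is the $i$-th factor of $\omega_K$, acting by multiplication. The tensor product of these identifications is $\kappa\mapsto\mu(-\otimes\kappa)$. $\square$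

With $I=J$, Lemma 4 says that each $\omega_I$ is semidualizing over $S$. For $I\subseteq J$ it says that $\omega_I$ and $\omega_K$ are dual to each other with respect to $\omega_J$, through the one pairing $\mu$. So $\omega_I\trianglerighteq\omega_J$ whenever $I\subseteq J$: the comparisons coming from inclusions compose without trouble, and $S$ itself will not serve. (The same construction works with $T=k[s,t]/(s,t)^2$ in place of $A$. Over $T\otimes T$ the semidualizing module $\omega_T\otimes T$ needs two generators, so it is neither the ring, which needs one, nor its $k$-dual $\omega_T\otimes\omega_T$, which needs four.)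

What suggests the next step is that the comparison of $\omega_I$ with $\omega_J$ is governed by the difference $K=J\setminus I$. Along $\{1\}\subset\{1,2\}\subset\{1,2,3\}$ the two small differences are $\{2\}$ and $\{3\}$, and the total difference is $\{2,3\}$. We want to pass to a ring over which $\omega_{\{2,3\}}$ goes bad while $\omega_{\{1\}},\omega_{\{1,2\}},\omega_{\{1,2,3\}},\omega_{\{2\}},\omega_{\{3\}}$ stay good. Nothing restricts us to one bad set.

**Theorem 5.** Let $n\ge1$ and let $\mathcal B$ be any family of *nonempty* subsets of $[n]$. There are a finite-dimensional local $k$-algebra $R$ and pairwise non-isomorphic semidualizing $R$-modules $C_I$ (for $I\subseteq[n]$, $I\notin\mathcal B$), with $C_\varnothing=R$, such that for $I\subseteq J$ with $I,J\notin\mathcal B$: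

- if $J\setminus I\notin\mathcal B$, then $C_I\trianglerighteq C_J$ and $\mathrm{Hom}_R(C_I,C_J)\cong C_{J\setminus I}$;
- if $J\setminus I\in\mathcal B$, then $\mathrm{Ext}^q_R(C_I,C_J)\ne0$ for all $q\ge1$, so $C_I\not\trianglerighteq C_J$.

Theorem 3 will be the case $n=3$, $\mathcal B=\{\{2,3\}\}$. With $n\le 2$, Theorem 5 yields no intransitive chain. Such a chain would be $I\subsetneq J\subsetneq L$ with $L\setminus I\in\mathcal B$ and $I,J,L\notin\mathcal B$. For $n=1$ there is no such triple of sets, and for $n=2$ it forces $I=\varnothing$ and $L=[2]$, so that $L\setminus I=L$ would be both in and out of $\mathcal B$.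

## 6. A complex that stays exact against $\omega_I$ unless $I\in\mathcal B$

The tensor product of $\mathbb Z/2$-graded complexes of $k$-spaces is $(V\otimes W)_j=\bigoplus_{a+b=j}V_a\otimes W_b$ (indices mod $2$), with $\partial(p\otimes q)=\partial p\otimes q+(-1)^{|p|}p\otimes\partial q$.

**Lemma 6.** For $\mathbb Z/2$-graded complexes of $k$-spaces, $H_j(V\otimes W)\cong\bigoplus_{a+b=j}H_a(V)\otimes H_b(W)$.

*Proof.* Choose complements over $k$: $V_j=H_j\oplus\partial(V_{j-1})\oplus L_j$, where $H_j\oplus\partial(V_{j-1})=\ker\partial$, so that $\partial$ maps $L_j$ isomorphically onto $\partial(V_j)$. Thus $V$ is the direct sum of $H(V)$ with zero differential and a complex $U$ with components $\partial(V_{j-1})\oplus L_j$. On $U$ let $h$ be the odd map which is the inverse of $\partial:L_j\to\partial(V_j)$ on the boundaries and $0$ on $L$. Then $\partial h+h\partial=1$. On $U\otimes W$ the map $h\otimes1$ satisfies $\partial(h\otimes1)+(h\otimes1)\partial=1$: the terms involving $\partial_W$ cancel, because $h$ changes parity and hence the sign $(-1)^{|p|}$.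 So $H(U\otimes W)=0$. What remains is $H(V)\otimes W$ with differential $\pm1\otimes\partial$, whose homology is $H(V)\otimes H(W)$. $\square$

**Construction of $P$.** For $B\in\mathcal B$ put
$$F_B=F_1\otimes\dots\otimes F_n,\qquad F_i=F^+\text{ if }i\in B,\quad F_i=F^-\text{ if }i\notin B .$$
Its components are finite free $S$-modules, since each $F_i$ has finite free components over $A$. Let $P$ be the $\mathbb Z$-graded complex obtained by unrolling $\bigoplus_{B\in\mathcal B}F_B$: $P_j$ is the component of parity $j$ mod $2$, and the differential goes $P_j\to P_{j-1}$.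

**Lemma 7.** For every $I\subseteq[n]$,
$$H_j(P\otimes_S\omega_I)=0\text{ for all }j\text{ if }I\notin\mathcal B,\qquad H_j(P\otimes_S\omega_I)\neq0\text{ for all }j\text{ if }I\in\mathcal B.\tag{3}$$
*In particular $P$ is exact.*

*Proof.* The complex $F_B\otimes_S\omega_I$ is the tensor product over $k$ of the complexes $F_i\otimes_AX_i$. By Lemma 6 its homology is the tensor product of theirs. By (1), $H(F_i\otimes_AX_i)\ne0$ exactly when $F_i=F^+$ and $X_i=\omega$, or $F_i=F^-$ and $X_i=A$, that is, when $i\in B\Leftrightarrow i\in I$. So $H(F_B\otimes_S\omega_I)\neq0$ if and only if $I=B$. In that case each factor has homology in both parities, hence so does the product. Summing over $B\in\mathcal B$ and unrolling gives (3). Since $\varnothing\notin\mathcal B$ and $\omega_\varnothing=S$, $P$ is exact. $\square$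

## 7. The trivial extension $R=S\ltimes M$

Put
$$M=\mathrm{Coker}(P_1\to P_0)\cong\mathrm{Im}(P_0\to P_{-1}),\qquad R=S\ltimes M,\qquad C_I=\omega_I\otimes_SR\quad(I\notin\mathcal B).$$
The isomorphism holds because $P$ is exact. $R$ is a finite-dimensional commutative local $k$-algebra, $C_\varnothing=R$, and $P_{\ge0}$ is a free resolution of $M$ over $S$. As $S$-modules, $R=S\oplus M$ and $C_J=\omega_J\oplus(\omega_J\otimes_SM)$. (If $\mathcal B=\varnothing$, then $P=0$, $M=0$ and $R=S$; the argument below covers this too.)

We prove Theorem 5 for these data. Throughout, $I\subseteq J$ with $I,J\notin\mathcal B$, and $K=J\setminus I$, which may or may not lie in $\mathcal B$.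

**Step 1. Move Ext from $R$ down to $S$.** For $q\ge1$, $S$ being free over itself,
$$\mathrm{Tor}^S_q(\omega_I,R)=\mathrm{Tor}_q^S(\omega_I,M)=H_q(P_{\ge0}\otimes_S\omega_I)=H_q(P\otimes_S\omega_I)=0$$
by (3), as $I\notin\mathcal B$. So if $Q\to\omega_I$ is a resolution by finite free $S$-modules, $Q\otimes_SR$ is a free resolution of $C_I$ over $R$. Since $\mathrm{Hom}_R(Q\otimes_SR,Y)\cong\mathrm{Hom}_S(Q,Y)$, we get $\mathrm{Ext}_R^q(C_I,Y)\cong\mathrm{Ext}_S^q(\omega_I,Y)$ for every $R$-module $Y$ and $q\geq0$. For $Y=C_J$:
$$\mathrm{Ext}_R^q(C_I,C_J)\cong\mathrm{Ext}_S^q(\omega_I,\omega_J)\oplus\mathrm{Ext}_S^q(\omega_I,\omega_J\otimes_SM).$$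
By (2) the first summand is $0$ for $q>0$ and is $\omega_K$ for $q=0$.

**Step 2. Compute the second summand by resolving to the right.** The idea is that the negative half of $P$ resolves $M$ on the right by modules on which $\mathrm{Hom}_S(\omega_I,-)$ is understood. Since $J\notin\mathcal B$, the complex $\omega_J\otimes_SP$ is exact, by (3). Tensoring is right exact, so $\omega_J\otimes_SM$ is the cokernel of $\omega_J\otimes_SP_1\to\omega_J\otimes_SP_0$. By exactness this cokernel is the image of $\omega_J\otimes_SP_0\to\omega_J\otimes_SP_{-1}$, which is the kernel of the next map. Hence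
$$0\to\omega_J\otimes_SM\to\omega_J\otimes_SP_{-1}\to\omega_J\otimes_SP_{-2}\to\cdots$$
is exact. Each $\omega_J\otimes_SP_j$ is a finite direct sum of copies of $\omega_J$. So by (2), $\mathrm{Ext}^{>0}_S(\omega_I,\omega_J\otimes_SP_j)=0$, and $\kappa\otimes p\mapsto(w\mapsto\mu(w\otimes\kappa)\otimes p)$ is an isomorphism $\omega_K\otimes_SP_j\to\mathrm{Hom}_S(\omega_I,\omega_J\otimes_SP_j)$, natural in $P_j$ and so compatible with the differentials. A right resolution by $\mathrm{Hom}_S(\omega_I,-)$-acyclic modules computes Ext. Therefore $\mathrm{Ext}_S^q(\omega_I,\omega_J\otimes_SM)$ is the $q$-th cohomology of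
$$\omega_K\otimes_SP_{-1}\to\omega_K\otimes_SP_{-2}\to\omega_K\otimes_SP_{-3}\to\cdots$$
whose first term is in degree $0$. For $q\ge1$, together with Step 1, this gives
$$\mathrm{Ext}^q_R(C_I,C_J)\cong H_{-1-q}(\omega_K\otimes_SP).\tag{4}$$

**Step 3. The bad differences.** If $K\in\mathcal B$, then (4) and (3) give $\mathrm{Ext}_R^q(C_I,C_J)\ne0$ for all $q\ge1$. So $C_I$ is not totally $C_J$-reflexive.

**Step 4. The good differences: vanishing of Ext and computation of Hom.** Let $K\notin\mathcal B$. By (4) and (3), $\mathrm{Ext}_R^q(C_I,C_J)=0$ for $q\ge1$. For $q=0$ we want an explicit isomorphism, because biduality is a statement about a particular map. Consider the commutative square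
$$\begin{array}{ccc}\omega_K\otimes_SM&\to&\omega_K\otimes_SP_{-1}\\ \downarrow&&\downarrow\cong\\ \mathrm{Hom}_S(\omega_I,\omega_J\otimes_SM)&\hookrightarrow&\mathrm{Hom}_S(\omega_I,\omega_J\otimes_SP_{-1})\end{array}$$
whose vertical maps send $\kappa\otimes m$ to $w\mapsto\mu(w\otimes\kappa)\otimes m$. Since $K\notin\mathcal B$, the complex $\omega_K\otimes_SP$ is exact. As in Step 2, the top map is therefore injective with image the kernel of $\omega_K\otimes_SP_{-1}\to\omega_K\otimes_SP_{-2}$. By left exactness of $\mathrm{Hom}$, the bottom map is injective with image the kernel of $\mathrm{Hom}_S(\omega_I,\omega_J\otimes_SP_{-1})\to\mathrm{Hom}_S(\omega_I,\omega_J\otimes_SP_{-2})$. The isomorphisms of Step 2 match the two kernels. So the left vertical map is an isomorphism.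

Now let
$$\theta_{K,I}:C_K\to\mathrm{Hom}_R(C_I,C_J),\qquad\kappa\otimes r\mapsto\big(w\otimes r'\mapsto\mu(w\otimes\kappa)\otimes rr'\big).$$
It is $R$-linear. Under $\mathrm{Hom}_R(C_I,C_J)\cong\mathrm{Hom}_S(\omega_I,\omega_J)\oplus\mathrm{Hom}_S(\omega_I,\omega_J\otimes_SM)$ (restrict to $w\otimes1$) and $C_K=\omega_K\oplus(\omega_K\otimes_SM)$, it is the isomorphism (2) on the first summand and the left vertical map of the square on the second. So $\theta_{K,I}$ is an isomorphism. It is the adjoint of the pairing $C_I\otimes_RC_K\to C_J$ induced by $\mu$.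

**Step 5. Each $C_I$ is semidualizing.** Apply Step 4 with $J=I$. Then $K=\varnothing\notin\mathcal B$, which is where nonemptiness of the members of $\mathcal B$ is used again. We get $\mathrm{Ext}_R^{>0}(C_I,C_I)=0$. The isomorphism $\theta_{\varnothing,I}:R=C_\varnothing\to\mathrm{Hom}_R(C_I,C_I)$ sends $r$ to $w\otimes r'\mapsto w\otimes rr'$, which is the homothety map.

**Step 6. $C_I\trianglerighteq C_J$ when $K\notin\mathcal B$.** By Step 4, $\mathrm{Ext}_R^{>0}(C_I,C_J)=0$ and $\theta_{K,I}$ identifies $\mathrm{Hom}_R(C_I,C_J)$ with $C_K$. Now exchange the roles of $I$ and $K$. This is allowed since $K\subseteq J$, $J\setminus K=I$ and $K,J,I\notin\mathcal B$. So Step 4 gives $\mathrm{Ext}_R^{>0}(C_K,C_J)=0$, and $\theta_{I,K}:C_I\to\mathrm{Hom}_R(C_K,C_J)$ is an isomorphism. The biduality map sends $c\in C_I$ to $\varphi\mapsto\varphi(c)$. Precomposing with $\theta_{K,I}$ turns this into $e\mapsto\theta_{K,I}(e)(c)$, the pairing of $c$ with $e\in C_K$. By the symmetry of $\mu$ this is $\theta_{I,K}(c)(e)$. So the biduality map of $C_I$ becomes $\theta_{I,K}$,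 an isomorphism, and all three conditions for $C_I\trianglerighteq C_J$ hold.

**Step 7. The $C_I$ are pairwise non-isomorphic.** Since $C_I\otimes_R(R/M)\cong\omega_I$ as $S$-modules, it is enough to separate the $\omega_I$. Let $I\neq J$; after exchanging them we may take $i\in I\setminus J$. Restrict to the $i$-th factor $A$ of $S$: $\omega_I$ becomes $\omega^r$ and $\omega_J$ becomes $A^r$, where $r=(\dim_kA)^{n-1}$. These are not isomorphic by Lemma 2. This proves Theorem 5. $\square$

## 8. The chain $\{1\}\subset\{1,2\}\subset\{1,2,3\}$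

**Proof of Theorem 3.** Apply Theorem 5 with $n=3$ and $\mathcal B=\{\{2,3\}\}$, and take
$$C=C_{\{1\}},\qquad D=C_{\{1,2\}},\qquad E=C_{\{1,2,3\}}.$$
None of $\{1\},\{1,2\},\{1,2,3\},\{2\},\{3\}$ lies in $\mathcal B$. So $C,D,E$ are semidualizing, $C\trianglerighteq D$ (difference $\{2\}$) and $D\trianglerighteq E$ (difference $\{3\}$). But $\{1,2,3\}\setminus\{1\}=\{2,3\}\in\mathcal B$, so $\mathrm{Ext}_R^q(C,E)\ne0$ for all $q\ge1$, and $C\not\trianglerighteq E$. $\square$

Concretely, $S=A^{\otimes3}$ has dimension $12^3=1728$, and $P$ unrolls $F^-\otimes F^+\otimes F^+$. Each $P_j$ is free of rank $32$: there are four parity triples with sum $j$, each contributing $(A^2)^{\otimes3}\cong S^8$. This agrees with the hand-checked cases of Section 3. The module $E$ is $\omega_{\{1,2,3\}}\otimes_SR=S^\vee\otimes_SR$, and it cannot be isomorphic to $R^\vee$, because $\mathrm{Ext}_R^1(C,E)\neq0$ while $R^\vee$ is injective.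

## 9. Counterexamples in every Krull dimension

**Corollary 8.** Let $R$ and $C_I$ be as in Theorem 5, let $m\ge0$, $R'=R[[t_1,\dots,t_m]]$ and $C_I'=C_I\otimes_RR'$. Then $R'$ is a Cohen–Macaulay local ring of dimension $m$, and all assertions of Theorems 3 and 5 about being semidualizing, about $\trianglerighteq$ and about $\mathrm{Ext}\ne0$ hold for the $C'_I$ over $R'$. So transitivity fails in every Krull dimension.

*Proof.* The sequence $t_1,\dots,t_m$ is regular with $R'/(t_1,\dots,t_m)=R$ Artinian, so $R'$ is Cohen–Macaulay of dimension $m$. The extension $R\to R'$ is faithfully flat. For finitely generated modules, flat base change gives $\mathrm{Ext}^q_{R'}(X\otimes_RR',Y\otimes_RR')\cong\mathrm{Ext}^q_R(X,Y)\otimes_RR'$, including $q=0$, and it carries homothety and biduality maps to homothety and biduality maps. So vanishing and isomorphisms pass to $R'$ by flatness, and nonvanishing passes by faithfulness. $\square$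

## 10. The module $M$: totally reflexive, but not with respect to $\omega_{\{1\}}$

A *totally reflexive* $S$-module is a totally $S$-reflexive one, that is, $C=S$ in the definition.

**Proposition 9.** In the situation of Theorem 3, $M$ is a totally reflexive $S$-module and $\omega_{\{1\}}$ is a semidualizing $S$-module, but $\mathrm{Ext}_S^q(M,\omega_{\{1\}})\ne0$ for all $q\ge1$.

*Proof.* That $\omega_{\{1\}}$ is semidualizing is (2) with $I=J=\{1\}$.

**Step 1. $P$ and its $S$-dual are exact.** $P$ is exact by Lemma 7. Write $(-)^*=\mathrm{Hom}_S(-,S)$. Since $P_j$ is finite free, $\mathrm{Hom}_k(P_j^*,k)\cong P_j\otimes_SS^\vee=P_j\otimes_S\omega_{[3]}$, naturally. So the $k$-dual of $P^*$ is $P\otimes_S\omega_{[3]}$, which is exact by (3), as $[3]\notin\mathcal B$. Hence $P^*$ is exact.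

**Step 2. Hence $M$ is totally reflexive.** The complex $P^*$ reads $\cdots\to P_{-2}^*\to P_{-1}^*\to P_0^*\to P_1^*\to\cdots$. As $P_{\ge0}$ resolves $M$, exactness gives $\mathrm{Ext}_S^{>0}(M,S)=0$, and $M^*=\ker(P_0^*\to P_1^*)=\mathrm{Im}(P_{-1}^*\to P_0^*)$. The surjection $P_{-1}^*\to M^*$ obtained here is the dual of the inclusion $M\subseteq P_{-1}$, and $\cdots\to P_{-2}^*\to P_{-1}^*\to M^*\to0$ is a free resolution. Dualizing it gives $P_{-1}\to P_{-2}\to\cdots$, which is exact after the first term. So $\mathrm{Ext}_S^{>0}(M^*,S)=0$, and $M^{**}\to P_{-1}^{**}=P_{-1}$ is injective with image $\ker(P_{-1}\to P_{-2})=M$. By naturality of biduality, the composite $M\to M^{**}\to P_{-1}$ is the inclusion. So $M\to M^{**}$ is an isomorphism.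

**Step 3. Nonvanishing.** Since $A^\vee=\omega$ and $\omega^\vee=A$, we have $\omega_{\{1\}}\cong(\omega_{\{2,3\}})^\vee$. For a free resolution $Q$ of $M$, $\mathrm{Hom}_S(Q,(\omega_{\{2,3\}})^\vee)\cong(Q\otimes_S\omega_{\{2,3\}})^\vee$, hence for $q\geq1$
$$\mathrm{Ext}^q_S(M,\omega_{\{1\}})\cong\mathrm{Tor}_q^S(M,\omega_{\{2,3\}})^\vee=H_q(P\otimes_S\omega_{\{2,3\}})^\vee\ne0$$
by (3). $\square$

## 11. Exactly when a chain $C\trianglerighteq D\trianglerighteq E$ composes

We return to the attempt of Section 4 and prove that its sticking point is the only one.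

**Proposition 10.** Let $R$ be any Noetherian local ring, $C\trianglerighteq D\trianglerighteq E$ semidualizing modules, $F=\mathrm{Hom}_R(C,D)$ and $G=\mathrm{Hom}_R(D,E)$. Then $C\trianglerighteq E$ if and only if $\mathrm{Tor}_i^R(F,G)=0$ for all $i>0$ and $F\otimes_RG$ is semidualizing. In that case $\mathrm{Hom}_R(C,E)\cong F\otimes_RG$.

We work in the derived category of $R$, with complexes whose homology modules are finitely generated, graded homologically, so that $H_{-i}(\mathrm{RHom}(X,Y))=\mathrm{Ext}^i(X,Y)$ for modules. Write $\ell$ for the residue field of $R$, and drop $R$ from the notation. Let $X,Y,Z$ be semidualizing modules. They are nonzero and faithful, since their endomorphism ring is $R$. We use four detection principles.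

**($\alpha$)** *If $V$ has homology bounded below and $X\otimes^LV\simeq0$, then $V\simeq0$.* Otherwise let $s$ be the lowest degree with $H_s(V)\ne0$ and represent $V$ by free modules in degrees $\ge s$. By right exactness $H_s(X\otimes^LV)=X\otimes H_s(V)$, which is nonzero by Nakayama.

**($\beta$)** *If $V$ has homology bounded above and $\mathrm{RHom}(Y,V)\simeq0$, then $V\simeq0$.* Otherwise let $s$ be the top degree with $H_s(V)\neq0$ and represent $V$ by injective modules in degrees $\le s$. By left exactness $H_s(\mathrm{RHom}(Y,V))=\mathrm{Hom}(Y,H_s(V))$. Its set of associated primes is $\mathrm{Supp}\,Y\cap\mathrm{Ass}\,H_s(V)=\mathrm{Ass}\,H_s(V)\ne\varnothing$, because $Y$ is faithful. So it is nonzero.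

**($\gamma$)** *If $V$ has homology bounded below and $\mathrm{RHom}(V,Z)\simeq0$, then $V\simeq0$.* If $V\not\simeq0$, then $\ell\otimes^LV$ has nonzero homology, as in ($\alpha$). Computed from a free representative of $V$, it is a complex of $\ell$-vector spaces, hence a nonzero direct sum of shifts of $\ell$. Also $\mathrm{RHom}(\ell,Z)\not\simeq0$, because $\mathrm{Ext}^{\operatorname{depth}Z}(\ell,Z)\neq0$. So $\mathrm{RHom}(\ell\otimes^LV,Z)\not\simeq0$. But $\mathrm{RHom}(\ell\otimes^LV,Z)\simeq\mathrm{RHom}(\ell,\mathrm{RHom}(V,Z))\simeq0$, a contradiction.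

**($\delta$)** *A morphism $\mathrm{RHom}(X,X)\to\mathrm{RHom}(Y,Y)$ that takes $\mathrm{id}_X$ to $\mathrm{id}_Y$ is an isomorphism.* Both sides have homology only in degree $0$, where both are free of rank one on the identity map, and the morphism is $R$-linear on $H_0$.

**Lemma 11.** If $X\trianglerighteq Z$ and $Y=\mathrm{Hom}(X,Z)$, then $Y$ is semidualizing and the evaluation $\mathrm{ev}:X\otimes^LY\to Z$ is an isomorphism.

*Proof.* By hypothesis $Y\simeq\mathrm{RHom}(X,Z)$, and the biduality map $X\to\mathrm{RHom}(Y,Z)$ is an isomorphism. First we show that $Y$ is semidualizing. By adjunction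
$$\mathrm{RHom}(Y,Y)\simeq\mathrm{RHom}(Y,\mathrm{RHom}(X,Z))\simeq\mathrm{RHom}(X,\mathrm{RHom}(Y,Z))\simeq\mathrm{RHom}(X,X)\simeq R .$$
Under these isomorphisms $\mathrm{id}_Y$ corresponds to the evaluation pairing, then to the biduality map of $X$, then to $\mathrm{id}_X$, then to $1$. So $\mathrm{Ext}^{>0}(Y,Y)=0$ and $\mathrm{Hom}(Y,Y)$ is free on $\mathrm{id}_Y$, that is, the homothety map of $Y$ is an isomorphism. Next, apply $\mathrm{RHom}(-,Z)$ to $\mathrm{ev}$:
$$\mathrm{RHom}(Z,Z)\to\mathrm{RHom}(X\otimes^LY,Z)\simeq\mathrm{RHom}(Y,\mathrm{RHom}(X,Z))\simeq\mathrm{RHom}(Y,Y).$$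
It takes $\mathrm{id}_Z$ to $\mathrm{ev}$ and then to $\mathrm{id}_Y$, so it is an isomorphism by ($\delta$). Hence the cone of $\mathrm{ev}$, whose homology is bounded below, is killed by $\mathrm{RHom}(-,Z)$, and it is $0$ by ($\gamma$). $\square$

**Lemma 12.** If $X,Y,Z$ are semidualizing modules with $Z\simeq X\otimes^LY$, then $X\trianglerighteq Z$ and $\mathrm{Hom}(X,Z)\cong Y$.

*Proof.* Let $\eta:Y\to\mathrm{RHom}(X,X\otimes^LY)$ be the natural map. Applying $\mathrm{RHom}(Y,-)$ gives
$$\mathrm{RHom}(Y,Y)\to\mathrm{RHom}(Y,\mathrm{RHom}(X,X\otimes^LY))\simeq\mathrm{RHom}(X\otimes^LY,X\otimes^LY)\simeq\mathrm{RHom}(Z,Z),$$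
which takes $\mathrm{id}_Y$ to $\eta$, then to the identity. By ($\delta$) it is an isomorphism, so $\mathrm{RHom}(Y,-)$ kills the cone of $\eta$. This cone has homology bounded above, because $Y$ is a module and $\mathrm{RHom}(X,Z)$ has homology in degrees $\le0$. By ($\beta$), $\eta$ is an isomorphism. Thus $\mathrm{Ext}^{>0}(X,Z)=0$ and $Y\cong\mathrm{Hom}(X,Z)$. By symmetry the natural map $X\to\mathrm{RHom}(Y,Z)$ is an isomorphism, so $\mathrm{Ext}^{>0}(Y,Z)=0$. Both maps come from the same pairing $X\otimes^LY\simeq Z$. So after identifying $\mathrm{Hom}(X,Z)$ with $Y$ by $\eta$, the biduality map of $X$ is this map $X\to\mathrm{Hom}(Y,Z)$, an isomorphism. Hence $X\trianglerighteq Z$. $\square$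

**Proof of Proposition 10.** By Lemma 11, $F$ and $G$ are semidualizing, $D\simeq C\otimes^LF$ and $E\simeq D\otimes^LG$. With $W=F\otimes^LG$ this gives $E\simeq C\otimes^LW$.

**Sufficiency.** If $\mathrm{Tor}_{>0}(F,G)=0$ and $F\otimes G$ is semidualizing, then $W\simeq F\otimes G$. Lemma 12, with $X=C$, $Y=F\otimes G$, $Z=E$, gives $C\trianglerighteq E$ and $\mathrm{Hom}(C,E)\cong F\otimes G$.

**Necessity.** Let $C\trianglerighteq E$ and $Y=\mathrm{Hom}(C,E)\simeq\mathrm{RHom}(C,E)$, which is semidualizing by Lemma 11. We compare $W$ with $Y$ through the natural map $\eta:W\to\mathrm{RHom}(C,C\otimes^LW)\simeq Y$. The composite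
$$C\otimes^LW\xrightarrow{\;C\otimes\eta\;}C\otimes^LY\xrightarrow{\;\mathrm{ev}\;}E\simeq C\otimes^LW$$
is the identity, by the triangle identity for the adjunction of $C\otimes^L-$ and $\mathrm{RHom}(C,-)$. The map $\mathrm{ev}$ is an isomorphism by Lemma 11. So $C\otimes^L\eta$ is an isomorphism, that is, $C\otimes^L-$ kills the cone of $\eta$, whose homology is bounded below. By ($\alpha$), $\eta$ is an isomorphism. Hence $F\otimes^LG\simeq Y$ is a semidualizing module, which means that $\mathrm{Tor}_{>0}(F,G)=0$ and $F\otimes G\cong Y$ is semidualizing. $\square$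

**The criterion on the counterexample.** In Theorem 3, Theorem 5 gives $F\cong C_{\{2\}}$ and $G\cong C_{\{3\}}$. Since $\{2\},\{3\}\notin\mathcal B$, Step 1 of Section 7 shows $C_{\{2\}}\simeq\omega_{\{2\}}\otimes_S^LR$ and $C_{\{3\}}\simeq\omega_{\{3\}}\otimes_S^LR$. By the Künneth formula for Tor, $\omega_{\{2\}}\otimes^L_S\omega_{\{3\}}\simeq\omega_{\{2,3\}}$, because in each position one of the two factors is $A$. So
$$F\otimes^L_RG\simeq(\omega_{\{2\}}\otimes_S^L\omega_{\{3\}})\otimes^L_SR\simeq\omega_{\{2,3\}}\otimes^L_SR,$$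
and for every $i\ge1$
$$\mathrm{Tor}_i^R(F,G)\cong\mathrm{Tor}_i^S(\omega_{\{2,3\}},R)\cong H_i(P\otimes_S\omega_{\{2,3\}})\neq0 .$$
Tensoring with $C\simeq\omega_{\{1\}}\otimes^L_SR$ turns this into $\omega_{\{1,2,3\}}\otimes_S^LR\simeq E$, whose homology is in degree $0$ only. At the level of the matrix, the first tensor factor of $P$ is $F^-$, which has homology on $A$ and none on $\omega$.
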